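# The local cactus rank of a general ternary form

Throughout, $k$ is an algebraically closed field of characteristic $0$, and
$$N=N_d=\binom{d+2}{2},\qquad \frac{N-1}{2}=\frac{d(d+3)}{4}.$$

## 1. Counting parameters: $2r+1$ against $\binom{d+2}{2}$

Take a general form $F$ of degree $d$ in three variables. We look for a zero-dimensional scheme, supported at one single point of $\mathbb P^2$, that is apolar to $F$ (the definition follows in a moment). How short can it be?

A first guess comes from counting parameters. The support moves in $\mathbb P^2$, which gives $2$ parameters. Schemes of length $r$ supported at a given point of a smooth surface depend on $r-1$ parameters. For a fixed scheme of length $r$, the forms of degree $d$ to which it is apolar make a vector space of dimension at most $r$. Together this is $2+(r-1)+r=2r+1$. All forms of degree $d$ make a space of dimension $N$. So one guesses that the answer is the least $r$ with $2r+1\ge N$, that is,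
$$r=\left\lceil \frac{N-1}{2}\right\rceil=\left\lceil\frac{d(d+3)}{4}\right\rceil .$$
For $d=1,2,3,4,5,6$ we have $N=3,6,10,15,21,28$, and the guess reads $1,3,5,7,10,14$. For $d\le5$ the formula is a known result; we shall prove it for every $d\ge1$.

Such counts can fail. Replace "supported at one point" by "two distinct reduced points" and take $d=2$. Two points have $4$ parameters, and the conics $\alpha L_1^2+\beta L_2^2$ add $2$ more, so the count is $6=N_2$. Yet $\alpha L_1^2+\beta L_2^2$ involves only two linear forms, so it is a degenerate conic, and a general conic is not of this shape. The count gives a lower bound for the length; that the bound is attained needs a proof.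

**Definition 1 (apolarity).** Let $V_d=k[x,y,z]_d$ and let $S=k[X_0,X_1,X_2]$ act on $k[x,y,z]$ by differentiation, with $X_0,X_1,X_2$ acting as $\partial/\partial x,\partial/\partial y,\partial/\partial z$. For $F\in V_d$ put $F^\perp=\{G\in S: G\circ F=0\}$. A zero-dimensional scheme $\Gamma\subset\mathbb P^2$ is *apolar* to $F$ if its homogeneous ideal satisfies $I_\Gamma\subseteq F^\perp$.

**Definition 2 (local cactus rank).** A zero-dimensional scheme is *local* if it is supported at one point. $\operatorname{lcr}(F)$ is the least length of a local scheme apolar to $F$.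

**Definition 3 (curvilinear).** A local scheme of length $\rho$ is *curvilinear* if it is isomorphic to $\operatorname{Spec}k[\tau]/\tau^\rho$.

For instance $\operatorname{Spec} k[u,v]/(v-u^2,u^3)$ is curvilinear of length $3$. The scheme $\operatorname{Spec}k[u,v]/(u^2,uv,v^2)$, also of length $3$, is not, because its tangent space has dimension $2$.

We use two elementary facts. The action gives a perfect pairing $S_e\times V_e\to k$. Also, for a linear form $L=c_0x+c_1y+c_2z$ and $G\in S_d$,
$$G\circ L^d=d!\,G(c_0,c_1,c_2), \tag{1}$$
as one checks on monomials $G$.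

**Fact 1.** If $(I_\Gamma)_d$ kills $F\in V_d$, then $\Gamma$ is apolar to $F$.

*Proof.* Let $G\in(I_\Gamma)_e$. If $e>d$, then $G\circ F=0$ trivially. If $e\le d$, then $S_{d-e}G\subseteq (I_\Gamma)_d$, so $S_{d-e}$ kills $G\circ F\in V_{d-e}$. The pairing is perfect, so $G\circ F=0$. $\square$

**Example.** Let $d\ge2$ and $F=x^{d-1}y$. Then $F^\perp\supseteq(X_2,X_1^2)$, the ideal of a local scheme of length $2$ at $[1:0:0]$. A point $[c_0:c_1:c_2]$ is apolar only to multiples of $L^d$, by (1), and $x^{d-1}y$ is not such a multiple. So $\operatorname{lcr}(x^{d-1}y)=2$.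

**Degree one.** A nonzero linear form $F=c_0x+c_1y+c_2z$ has the apolar point $[c_0:c_1:c_2]$ by (1) and Fact 1. So $\operatorname{lcr}(F)=1$, as guessed.

**Degree two.** The guess is $3$. A local scheme of length at most $2$ lies on a line, so its ideal contains a linear form. If the scheme is apolar to $F$, this linear form kills $F$, and $F$ is a degenerate conic. So a nondegenerate conic has $\operatorname{lcr}\ge3$. For the other direction look at
$$(x+\tau y+\tau^2z)^2=x^2+2\tau\,xy+\tau^2(y^2+2xz)+\cdots .$$
Let $G\in S_2$ vanish on the length $3$ scheme $\Gamma=\{(1,\tau,\tau^2)\bmod\tau^3\}$, that is, $G(1,\tau,\tau^2)\equiv0\bmod\tau^3$. By (1), applied over $k[\tau]/\tau^3$, $G$ kills the coefficient $y^2+2xz$. By Fact 1, $\Gamma$ is apolar to $y^2+2xz$. All nondegenerate conics are equivalent under $GL_3$, so each of them has $\operatorname{lcr}=3$.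

This computation contains the construction that we use for all $d$.

## 2. The theorems, and the lower bound from the punctual Hilbert scheme

**Theorem 1.** For every $d\ge1$, a general $F\in V_d$ has $\operatorname{lcr}(F)=\lceil d(d+3)/4\rceil$.

**Theorem 2.** For all $d,r\ge1$ the closure of $\{F\in V_d:\operatorname{lcr}(F)\le r\}$ has dimension exactly $\min(2r+1,N)$. Moreover let $F$ be general and $r=\lceil d(d+3)/4\rceil$. If $d\equiv0,1\pmod4$, then $F$ has only finitely many apolar local schemes of minimal length $r$, and all are curvilinear. If $d\equiv2,3\pmod 4$, they form a family of dimension exactly $1$.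

**Step 1: the count as an upper bound for dimensions.** This step makes the parameter count rigorous in the direction in which it is always valid.

Let $H_\rho\subset\operatorname{Hilb}^\rho(\mathbb P^2)$ be the locus of schemes supported at one point. The punctual Hilbert scheme of length $\rho$ at a point of a smooth surface is irreducible of dimension $\rho-1$, and its curvilinear schemes form a dense open subset. (Briançon, *Description de $\mathrm{Hilb}^n\mathbb C\{x,y\}$*, Invent. Math. 41 (1977); this passes to any $k$ as above by the Lefschetz principle.) Over an affine chart $\mathbb A^2$ of $\mathbb P^2$, translations identify $H_\rho$ with $\mathbb A^2$ times this punctual scheme. Hence $H_\rho$ is irreducible, $\dim H_\rho=\rho+1$, and the curvilinear schemes are open and dense in it.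

Put
$$\mathcal I_\rho=\{(Z,F)\in H_\rho\times V_d:\ I_Z\subseteq F^\perp\}.$$
For fixed $Z$, Fact 1 says that the admissible $F$ are exactly the forms killed by $(I_Z)_d$. They make a vector space of dimension $N-\dim(I_Z)_d=h_Z(d)$, the rank of $S_d\to H^0(\mathcal O_Z(d))$, so $h_Z(d)\le\rho$. Stratify $H_\rho$ by the value of $h_Z(d)$. Over each stratum $\mathcal I_\rho$ is a vector bundle of rank at most $\rho$. So
$$\dim\mathcal I_\rho\le 2\rho+1 .\tag{2}$$
The set $\{F\ne 0:\operatorname{lcr}(F)\le r\}$ lies in the union of the images of $\mathcal I_\rho$ for $1\le\rho\le r$, hence has dimension at most $\min(2r+1,N)$. If $r<\frac{N-1}2$, then $2r+1<N$, and a general $F$ is not in it. So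
$$\operatorname{lcr}(F)\ge\lceil d(d+3)/4\rceil\quad\text{for general }F.$$

It remains to prove that the locus is as large as the count allows.

## 3. The coefficient of $\tau^{r-1}$ in $L(\tau)^d$

**Step 2: a map into the locus.** We generalize the degree two computation. For $r\ge1$ let $L(\tau)=c_0(\tau)x+c_1(\tau)y+c_2(\tau)z$ with $c_i\in k[\tau]/\tau^r$, and define a polynomial map $\Phi_r:\mathbb A^{3r}\to V_d$ by
$$\Phi_r(L)=\text{coefficient of }\tau^{r-1}\text{ in }L(\tau)^d .$$
By (1), for $G\in S_d$,
$$G\circ\Phi_r(L)=d!\cdot\operatorname{coef}_{\tau^{r-1}}G(c(\tau)). \tag{3}$$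

**Lemma 1.** If $L(0)\ne0$, then $\operatorname{lcr}(\Phi_r(L))\le r$.

*Proof.* Some $c_i(0)\neq 0$, so $c$ defines a morphism $\operatorname{Spec}k[\tau]/\tau^r\to\mathbb P^2$ into a chart $X_i\ne0$. Let $Z_L$ be its scheme-theoretic image. Its coordinate ring is a $k$-subalgebra of $k[\tau]/\tau^r$. So it has dimension at most $r$ and is local, since each of its elements is a constant plus a nilpotent. As $c_i$ is a unit, a form $G$ vanishes on $Z_L$ iff $G(c(\tau))\equiv0\bmod\tau^r$. So by (3) $(I_{Z_L})_d$ kills $\Phi_r(L)$, and Fact 1 says that $Z_L$ is apolar to $\Phi_r(L)$. $\square$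

So it suffices that $\Phi_r$ be dominant for $r=\lceil\frac{N-1}2\rceil$; the condition $L(0)\ne0$ removes only a proper closed subset of $\mathbb A^{3r}$.

**Step 3: the differential.** In characteristic $0$ the dimension of the closure of the image of $\Phi_r$ is the generic rank of $d\Phi_r$. We compute the cokernel of $d\Phi_r$ at an arc.

For an extension field $E\supseteq k$, a power series $\eta\in E[[\tau]]$, an element $t\in E$ and $g\in E[T,Y]$, write
$$[g]=g(t+\tau,\eta(\tau))\in E[[\tau]],$$
and let $\operatorname{ord}$ be the $\tau$-order (with $\operatorname{ord}0=\infty$).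

**Lemma 2.** Let $r\ge1$ and let $L$ be given by $c=(1,t+\tau,\eta)\bmod\tau^r$. Then $d\Phi_r|_L$ has rank $N-\dim_EW$, where $W$ is the space of all $g\in E[T,Y]$ of degree $\le d$ with
$$\operatorname{ord}[g]\ge r+1,\qquad \operatorname{ord}[g_Y]\ge r .$$

*Proof.* We have $d\Phi_r|_L(M)=\operatorname{coef}_{\tau^{r-1}}d\,L^{d-1}M$. Differentiating (1) in the direction $M=M_0x+M_1y+M_2z$ gives $G\circ(d\,L^{d-1}M)=d!\sum_iM_i(\tau)\,G_{X_i}(c(\tau))$. So $G\in S_d\otimes E$ annihilates the image of $d\Phi_r|_L$ iff the coefficient of $\tau^{r-1}$ in $\sum_iM_iG_{X_i}(c)$ is $0$ for all $M_i\in E[\tau]/\tau^r$. Taking one $M_i$ equal to $\tau^{r-1-j}$ and the others $0$, we see that this means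
$$G_{X_i}(c(\tau))\equiv0\bmod\tau^r,\qquad i=0,1,2.$$
Put $g(T,Y)=G(1,T,Y)$; this identifies $S_d\otimes E$ with the polynomials of degree $\le d$. Then $G_{X_1},G_{X_2}$ dehomogenize to $g_T,g_Y$, and Euler's formula gives
$$d\,[g]=G_{X_0}(c)+(t+\tau)[g_T]+\eta\,[g_Y].$$
As $d\ne0$ in $k$, the three conditions are equivalent to $[g],[g_T],[g_Y]\equiv0\bmod\tau^r$. Finally use
$$\tfrac{d}{d\tau}[g]=[g_T]+\eta'\,[g_Y]. \tag{4}$$
If $[g],[g_T],[g_Y]$ vanish mod $\tau^r$, then $[g]$ has no constant term and $\frac d{d\tau}[g]\equiv0\bmod\tau^r$, so $\operatorname{ord}[g]\ge r+1$ in characteristic $0$. Conversely, $\operatorname{ord}[g]\ge r+1$ and $\operatorname{ord}[g_Y]\ge r$ give $[g_T]\equiv0\bmod\tau^r$ by (4). $\square$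

The conditions have a picture. Put $Y=\eta+u$. Then $g(t+\tau,\eta+u)=[g]+[g_Y]u+\cdots$, so $W$ consists of the curves containing the scheme $(u^2,u\tau^r,\tau^{r+1})$, a doubled arc. This scheme has length $(r+1)+r=2r+1$. We want it to impose $\min(2r+1,N)$ independent conditions.

## 4. An arc on a conic settles cubics and fails for quartics

The sensible first attempt is to choose one explicit arc for which $W$ can be computed. If $W=0$ at one $L$ over $k$, then $d\Phi_r$ is surjective there, hence generically, and $\Phi_r$ is dominant. The simplest curved arc is $t=0$, $\eta=\tau^2$, on the conic $h=Y-T^2$.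

**Degree three works.** Take $d=3$, $r=5$, and let $g\in W$. Then $[g]=g(\tau,\tau^2)$ has degree $\le6$ and order $\ge6$, so $[g]=c\tau^6$. Thus $g-cY^3$ vanishes on the conic, and $g=cY^3+h\ell$ with $\deg \ell\le1$. Since $h_Y=1$,
$$[g_Y]=3c\,\tau^4+\ell(\tau,\tau^2),\qquad \ell(\tau,\tau^2)=\alpha+\beta\tau+\gamma\tau^2 .$$
Order $\ge5$ forces $c=0$ and $\ell=0$. So $W=0$, and a general cubic has $\operatorname{lcr}\le5$. With Section 2 the guess is right for $d=3$.

**Degree four fails.** Take $d=4$, $r=7$, so that $2r+1=15=N$. The same reasoning gives $[g]=c\tau^8$, $g=cY^4+hq$ with $\deg q\le2$, and $[g_Y]=4c\tau^6+q(\tau,\tau^2)$, where $q(\tau,\tau^2)$ has degree $\le4$. Order $\ge7$ forces $c=0$ and $q(\tau,\tau^2)=0$, so $q$ is a multiple of $h$. Hence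
$$W=k\,h^2\neq0 .$$
The double conic contains the doubled arc, and $d\Phi_7$ has rank only $14$ here.

This is no accident of the conic. If the arc lies on a curve $h=0$ of degree $e$, then $[h^2]=0$ and $[(h^2)_Y]=2[h][h_Y]=0$. So $h^2\in W$ for every $r$ as soon as $d\ge2e$. No arc on a fixed algebraic curve can serve all degrees. We therefore take an arc with independent coefficients.

## 5. The arc with independent coefficients

Let
$$K=k(t,y_0,y_1,y_2,\dots),\qquad \eta(\tau)=\sum_{i\ge0}y_i\frac{\tau^i}{i!}\in K[[\tau]],\qquad [g]=g(t+\tau,\eta(\tau)),$$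
where $t,y_0,y_1,\dots$ are independent variables. Let $P$ be the $N$-dimensional $K$-space of $g\in K[T,Y]$ of degree $\le d$. For $r\ge0$ put
$$W_r=\{g\in P:\operatorname{ord}[g]\ge r+1,\ \operatorname{ord}[g_Y]\ge r\}.$$

**Theorem A.** $\dim_KW_r=\max(0,N-2r-1)$ for all $r\ge0$, $d\ge1$.

**Step 4: Theorem A implies Theorem 1.** The minors of $d\Phi_r$ are polynomials over $k$ in the coefficients of $L$. A minor that is nonzero at the $K$-point $c=(1,t+\tau,\eta)\bmod\tau^r$ is a nonzero polynomial. So by Lemma 2 the generic rank of $d\Phi_r$ over $k$ is at least $N-\dim_KW_r$, and Theorem A gives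
$$\dim\overline{\operatorname{im}\Phi_r}\ge\min(2r+1,N)\qquad(r\ge1).\tag{5}$$
For $r=\lceil\frac{N-1}2\rceil$ we have $2r+1\ge N$, so $\Phi_r$ is dominant, also when restricted to $L(0)\ne0$. By Lemma 1, $\operatorname{lcr}(F)\le\lceil d(d+3)/4\rceil$ for general $F$. With Section 2, this is Theorem 1.

The rest of the work is Theorem A.

## 6. Two derivations, a Wronskian and a staircase

**Step 5: differentiation along the arc and in its coefficients.** We set up the tools that a fixed arc does not have. Let $D$ be the $k$-derivation of $K$ with $Dt=1$, $Dy_i=y_{i+1}$, and let $\partial_i=\partial/\partial y_i$. They act coefficientwise on $K[T,Y]$ and on $K[[\tau]]$. On $K[[\tau]]$ they do not lower $\operatorname{ord}$. Moreover $D(t+\tau)=1$, $D\eta=\eta'$, $\partial_i(t+\tau)=0$, $\partial_i\eta=\tau^i/i!$. The chain rule gives $D[g]=[Dg]+[g_T]+\eta'[g_Y]$ and $\partial_i[g]=[\partial_ig]+\frac{\tau^i}{i!}[g_Y]$. With (4),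
$$[Dg]=D[g]-\tfrac d{d\tau}[g],\qquad[\partial_ig]=\partial_i[g]-\tfrac{\tau^i}{i!}[g_Y]. \tag{6}$$
$D$ and $\partial_i$ commute with $\partial/\partial Y$, so (6) applied to $g_Y$ reads
$$[(Dg)_Y]=D[g_Y]-\tfrac d{d\tau}[g_Y],\qquad[(\partial_ig)_Y]=\partial_i[g_Y]-\tfrac{\tau^i}{i!}[g_{YY}]. \tag{7}$$

**Step 6: the conditions as vectors.** We turn $W_r$ into the annihilator of explicit vectors. Let $v=(t^iy_0^j)_{i+j\le d}\in K^N$ and
$$A_n=D^nv,\qquad B_n=D^n(\partial_0v),$$
and let $\langle g,\cdot\rangle$ pair the coefficients of $g\in P$ with $K^N$. The map $f\mapsto\sum_n D^nf\,\tau^n/n!$ is a ring homomorphism $K\to K[[\tau]]$ that sends $t$ to $t+\tau$ and $y_0$ to $\eta$. Apply it to the monomials $t^iy_0^j$ and to $\partial_0(t^iy_0^j)=j\,t^iy_0^{j-1}$. This gives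
$$[g]=\sum_n\langle g,A_n\rangle\frac{\tau^n}{n!},\qquad [g_Y]=\sum_n\langle g,B_n\rangle\frac{\tau^n}{n!}. \tag{8}$$
So $W_r$ is the annihilator of $U_r=\operatorname{span}(A_0,\dots,A_r,B_0,\dots,B_{r-1})$. Conversely, $U_r$ is the set of all vectors on which every element of $W_r$ vanishes.

**Step 7: the generic arc has bounded contact with curves.** This lemma replaces the fixed arc's fatal property of lying on a curve by a quantitative opposite.

**Lemma 3.** $A_0,\dots,A_{N-1}$ form a basis of $K^N$. Consequently, for every $e\ge1$, any nonzero $h\in K[T,Y]$ of degree $\le e$ has $\operatorname{ord}[h]\le N_e-1=e(e+3)/2$.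

*Proof.* The determinant of $(A_0,\dots,A_{N-1})$ is a polynomial in $t,y_0,y_1,\dots$ over $k$. The homomorphism $k[t,y_0,y_1,\dots]\to k[[x]]$ with $t\mapsto x$, $y_i\mapsto e^x$ for all $i$ carries $D$ to $d/dx$. So it carries the determinant to the Wronskian of the $N$ functions $x^ie^{jx}$, $i+j\le d$.

These functions are linearly independent over $k$. Otherwise there is a relation $\sum_{j\in J}p_j(x)e^{jx}=0$ with all $p_j$ nonzero polynomials and $J\neq\emptyset$; take $|J|$ minimal. If $|J|=1$, then $p_j=0$, as $e^{jx}$ is a unit; impossible. If $|J|\ge2$, fix $j_0\in J$ and apply $\frac d{dx}-j_0$. It replaces $p_j$ by $p_j'+(j-j_0)p_j$. This keeps the degree of $p_j$ for $j\ne j_0$ and lowers the degree of $p_{j_0}$. After $\deg p_{j_0}+1$ applications we have a shorter relation, a contradiction.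

In characteristic $0$ a Wronskian of power series that are independent over the constants of $k((x))$, which are $k$, is nonzero. So the determinant is nonzero. For the second claim, use the first in degree $e$: if $h\ne0$, then by (8) not all $\langle h,A_n\rangle$ with $n\le N_e-1$ vanish. $\square$

**Step 8: the shape of the dependencies.** We add the vectors one at a time and see which ones are new.

**Lemma 4 (staircase).** Order the vectors as
$$A_0;\ A_1,B_0;\ A_2,B_1;\ A_3,B_2;\ \dots$$
There are $a,b\ge0$ with $a+b=N$ such that $A_j$ lies outside the span of its predecessors iff $j<a$, and $B_j$ lies outside the span of its predecessors iff $j<b$. Hence $\{A_j\}_{j<a}\cup\{B_j\}_{j<b}$ is a basis of $K^N$, and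
$$\dim U_r=\min(r+1,a)+\min(r,b). \tag{9}$$

*Proof.* The predecessors of $A_j$ are $A_{<j},B_{<j-1}$; those of $B_j$ are $A_{\le j+1},B_{<j}$. Suppose $A_j\in\operatorname{span}(A_{<j},B_{<j-1})$. Write out this relation and apply $D$, which differentiates coefficients and raises indices by one. We get $A_{j+1}\in\operatorname{span}(A_{<j+1},B_{<j})$, the span of the predecessors of $A_{j+1}$. In the same way $B_j\in\operatorname{span}(A_{\le j+1},B_{<j})$ gives $B_{j+1}\in\operatorname{span}(A_{\le j+2},B_{<j+1})$. So the indices of new $A$'s form an initial segment, and so do those of new $B$'s. By Lemma 3 all vectors together span $K^N$, so the new ones form a basis and $a+b=N$. Finally $U_r$ is the span of the prefix that ends with $A_r,B_{r-1}$. $\square$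

**Example.** For $d=1$, $v=(1,t,y_0)$, we have $A_0=(1,t,y_0)$, $A_1=(0,1,y_1)$, $B_0=(0,0,1)$. These are a basis, so $a=2$, $b=1$.

**Step 9: what is left to prove.** We reduce Theorem A to a statement on $a-b$. Suppose $b\le a\le b+2$. If $r+1\le a$ and $r\le b$, then (9) gives $\dim U_r=2r+1\le N$. If $r+1\ge a$ and $r\ge b$, it gives $\dim U_r=N\le2r+1$. The case $r+1>a$, $r<b$ would give $a\le r<b$, and the case $r+1<a$, $r>b$ would give $a\ge r+2\ge b+3$; both are excluded. So $\dim U_r=\min(2r+1,N)$ for all $r\ge 0$, which is Theorem A. It remains to exclude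

* **Case I:** $a\ge b+3$;
* **Case II:** $a\le b-1$.

Here plain linear algebra stops. Differentiating by $D$ sends $A$'s to $A$'s and $B$'s to $B$'s, and nothing so far prevents one staircase from being much longer than the other. The second formula in (6) does mix $[g]$ with $[g_Y]$, and we have not used it yet. An example shows how.

## 7. The double tangent line in degree two

Let $d=2$, so $N=6$, and consider $W_2$: $\operatorname{ord}[g]\ge3$ and $\operatorname{ord}[g_Y]\ge2$. By (4) also $\operatorname{ord}[g_T]\ge2$, so the conic $g$ is singular at $(t,y_0)$, that is, $g=q(T-t,Y-y_0)$ with a quadratic form $q$. Since $\eta-y_0=y_1\tau+\cdots$, the two conditions say $q(1,y_1)=0$ and $q_Y(1,y_1)=0$. So $q(1,\cdot)$ has a double root at $y_1$ (or $q=0$), and $W_2=Kg$ with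
$$g=\ell^2,\qquad \ell=Y-y_0-y_1(T-t),\qquad[\ell]=\tfrac12y_2\tau^2+\cdots .$$
Here $\operatorname{ord}[g]=4$, $\operatorname{ord}[g_Y]=2$, and $g$ is normalized: its $Y^2$-coefficient is $1$.

Now move the arc. As $g$ involves only $t,y_0,y_1$, we have $\partial_ig=0$ for $i\ge2$. Moreover $D\ell=-y_1-y_2(T-t)+y_1=-y_2(T-t)$ and $\partial_1\ell=-(T-t)$. So the derivation $\Theta=D-y_2\partial_1$ satisfies $\Theta\ell=0$ and $\Theta g=0$. It satisfies $\Theta t=1$, $\Theta y_0=y_1$, $\Theta y_1=0$: it moves the point along the tangent line, and the curve $g$ does not move. The moving point stays on the line $\ell$, and $g$ contains that line doubly.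

In Case II we shall recover exactly this picture from the orders alone: a derivation that fixes $g$, and a multiple component of $g$. Lemma 3 limits the contact of such a component. In the example $R=\operatorname{ord}[g_Y]=2$ is below $\frac{d(d+3)}4=\frac52$; in the forbidden cases $R$ will be at least $\frac{d(d+3)}4$, and this gives the contradiction. In Case I, too many derivatives of $g$ are independent.

## 8. The one curve left by an unbalanced staircase

**Step 10: isolating a single $g$.** In either case we choose an index where exactly one dimension is missing. Put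
$$R=a-2\ \ (\ge b+1)\ \text{ in Case I},\qquad R=b-1\ \ (\ge a)\ \text{ in Case II}.$$
By (9), $\dim U_R=(a-1)+b$ in Case I and $a+(b-1)$ in Case II. So $\dim U_R=N-1$ and $W_R=Kg$ with $g\ne0$. We normalize $g$ so that one of its coefficients is $1$. Then:

> **Rigidity.** If $\Theta$ is a derivation of $K$ and $\Theta g\in W_R$, then $\Theta g=0$.

Indeed $\Theta g\in Kg$ has coefficient $\Theta(1)=0$ where $g$ has coefficient $1$.

**Step 11: sizes and exact orders.** We collect what will be used.

* $R\ge\frac{N-1}2=\frac{d(d+3)}4\ge d$. In Case I, $N-1=a+b-1\le2a-4=2R$; in Case II, $N-1=a+b-1\le2b-2=2R$. In particular $R\ge1$.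
* *Case I:* $\operatorname{ord}[g]=R+1$ exactly, $\operatorname{ord}[g_Y]\ge R$. The predecessors of $A_{R+1}=A_{a-1}$ span $U_R$, and $A_{a-1}$ is new, so $A_{R+1}\notin U_R$. As $U_R$ is all that $g$ annihilates, $\langle g,A_{R+1}\rangle\ne0$.
* *Case II:* $\operatorname{ord}[g]\ge R+2$, $\operatorname{ord}[g_Y]=R$ exactly. Since $R+1\ge a$, $A_{R+1}$ lies in the span $U_R$ of its predecessors. Since $R<b$, $B_R$ is outside the span of its predecessors, which is $\operatorname{span}(U_R,A_{R+1})=U_R$. So $\langle g,A_{R+1}\rangle=0$ and $\langle g,B_R\rangle\ne0$.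

Let $s=\operatorname{ord}[g_{YY}]\in\{0,1,\dots,\infty\}$ and $m=R-s$ (so $m=-\infty$ if $s=\infty$). In the example of Section 7, $s=0$ and $m=2$.

**Step 12: $g$ depends on some high coefficient of the arc.** The next lemma provides $\partial_{m-1}$ with $m-1\ge1$ as a useful derivation.

**Lemma 5.** In both cases $m\ge2$, that is, $s\le R-2$.

*Proof.* Let $i\ge\max(1,m)$. By (6) and (7),
$$\operatorname{ord}[\partial_ig]\ge\min(R+1,R+i)=R+1,\qquad\operatorname{ord}[(\partial_ig)_Y]\ge\min(R,i+s)=R .$$
So $\partial_ig\in W_R$, and $\partial_ig=0$ by rigidity.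

Suppose $m\le1$. Then $\partial_ig=0$ for all $i\ge1$, so $g$ has coefficients in $k(t,y_0)$ (characteristic $0$). For $j\le R$ the coefficient of $\tau^j$ in $[g]$ is then a polynomial in $y_1,\dots,y_R$ over $k(t,y_0)$. Its value in $K$ is $0$, and the $y_i$ are independent over $k(t,y_0)$, so it is the zero polynomial. Hence we may substitute $y_1=\lambda$, a new variable, and $y_i=0$ for $i\ge2$. This gives
$$g(t+\tau,y_0+\lambda\tau)\equiv0\bmod\tau^{R+1}.$$
The left side has degree $\le d\le R$ in $\tau$, so it is $0$. But $t+\tau$ and $y_0+\lambda\tau$ are algebraically independent over $k(t,y_0)$, since $\tau$ and $\lambda\tau$ are. So $g=0$, a contradiction. $\square$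

In particular $s$ is finite and $2\le m\le R$.

## 9. Case I: the derivatives of $g$ are too many

Assume $a\ge b+3$, $R=a-2$.

**Step 13: orders of the derivatives.** We use $m+2$ elements of $P$: $\ g,\ Dg,\ \partial_0g,\dots,\partial_{m-1}g$. By (6), (7) and Step 11:

* For $0\le i\le m-1$, $\operatorname{ord}[(\partial_ig)_Y]=s+i$ exactly: the term $\frac{\tau^i}{i!}[g_{YY}]$ has order $s+i\le R-1$, and $\operatorname{ord}\partial_i[g_Y]\ge R$. Also $\operatorname{ord}[\partial_0g]\ge R$, and $\operatorname{ord}[\partial_ig]\ge R+1$ for $i\ge1$.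
* $\operatorname{ord}[Dg]=R$ exactly: $\operatorname{ord}D[g]\ge R+1$, while $\frac d{d\tau}[g]$ has order exactly $R$ in characteristic $0$. Also $\operatorname{ord}[(Dg)_Y]\ge R-1\ge s+1$.
* $\operatorname{ord}[g]=R+1$ and $\operatorname{ord}[g_Y]\ge R$.

**Step 14: independence.** We show that the $m+2$ elements are linearly independent over $K$. Suppose
$$f=\sum_{i=0}^{m-1}c_i\,\partial_ig+c\,Dg+\epsilon g=0 .$$
In $[f_Y]$, only $c_0\partial_0g$ contributes to $\tau^s$; so $c_0=0$. Now in $[f]$ only $c\,Dg$ contributes to $\tau^R$; so $c=0$. Next compare in $[f_Y]$ the coefficients of $\tau^{s+1},\dots,\tau^{R-1}$, in this order. The term $\epsilon g$ does not contribute, and the elements $(\partial_ig)_Y$ have the distinct orders $s+i$. So $c_1=\dots=c_{m-1}=0$. Then $\epsilon g=0$ and $\epsilon=0$.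

**Step 15: the contradiction.** We bound the space in which these elements live. All of them lie in
$$\{f\in P:\operatorname{ord}[f]\ge R,\ \operatorname{ord}[f_Y]\ge s\},$$
the annihilator of $A_{<R}$ and $B_{<s}$. Since $R<a$, the vectors $A_{<R}$ and $B_{<\min(s,b)}$ are part of the basis of Lemma 4, hence independent. With $N=a+b=R+2+b$,
$$m+2\le N-R-\min(s,b)=b+2-\min(s,b),\qquad\text{so}\qquad m\le\max(b-s,0).$$
But $m\ge2>0$ by Lemma 5, and $m=R-s\ge b+1-s>b-s$. This is a contradiction, and Case I is impossible.

## 10. Case II: a flow that fixes $g$, and a multiple component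

Assume $a\le b-1$, $R=b-1$. Now $\operatorname{ord}[g]\ge R+2$ and $\operatorname{ord}[g_Y]=R$.

**Step 16: a derivation that kills $g$.** We imitate $D-y_2\partial_1$ of Section 7. By (6) and (7), $\operatorname{ord}[Dg]\ge R+1$ and $\operatorname{ord}[(Dg)_Y]\ge R-1$. Since $m-1\ge1$, also
$$\operatorname{ord}[\partial_{m-1}g]\ge\min(R+2,R+m-1)\ge R+1,\qquad\operatorname{ord}[(\partial_{m-1}g)_Y]=s+m-1=R-1\ \text{ exactly},$$
because $\operatorname{ord}\partial_{m-1}[g_Y]\ge R$. So we can choose $\varphi\in K$ such that the $\tau^{R-1}$-coefficients cancel: for the derivation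
$$\Theta=D+\varphi\,\partial_{m-1}$$
of $K$ we have $\operatorname{ord}[\Theta g]\ge R+1$ and $\operatorname{ord}[(\Theta g)_Y]\ge R$. Thus $\Theta g\in W_R$, and $\Theta g=0$ by rigidity.

**Step 17: the curve through the moving point.** We find the component of $g$ along which the point $(t,y_0)$ travels. Let $\Lambda=\ker\Theta$. It is a subfield of $K$ and contains the coefficients of $g$. It is algebraically closed in $K$: if $\alpha\in K$ has minimal polynomial $p$ over $\Lambda$, then $0=\Theta(p(\alpha))=p'(\alpha)\Theta\alpha$ with $p'(\alpha)\ne0$, so $\Theta\alpha=0$. Since $\Theta t=1$, $t\notin\Lambda$, and so $t$ is transcendental over $\Lambda$.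

Let $\mathfrak p\subset\Lambda[T,Y]$ be the prime ideal of polynomials that vanish at $(t,y_0)$. It contains $g\ne0$, since $g(t,y_0)$ is the constant term of $[g]$. It is not maximal: otherwise $\Lambda[t,y_0]\cong\Lambda[T,Y]/\mathfrak p$ would be a field finite over $\Lambda$, and $t$ would be algebraic over $\Lambda$. A nonzero nonmaximal prime of $\Lambda[T,Y]$ has height one, so it is principal: $\mathfrak p=(h)$ with $h$ irreducible. Put $e=\deg h\ge1$.

**Step 18: $h$ is a multiple component.** We use that $g$ is singular along $h$. We have $g_Y\in\mathfrak p$, because $\operatorname{ord}[g_Y]=R\ge1$. Also $g_T\in\mathfrak p$, because $[g_T]=\frac d{d\tau}[g]-\eta'[g_Y]$ has order $\ge R\ge1$. Write $g=h^\mu g'$ with $\mu\ge1$ and $h\nmid g'$. If $\mu=1$, then $g_T=h_Tg'+hg'_T$ and $g_Y=h_Yg'+hg'_Y$ are divisible by $h$, so $h\mid h_T$ and $h\mid h_Y$. By degree $h_T=h_Y=0$, which is impossible for a nonconstant $h$ in characteristic $0$. So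
$$\mu\ge2,\qquad\mu e\le d .$$

**Step 19: the order of $[g_Y]$ computed from $h$.** We compute $R$ in a second way. Since $g'\notin\mathfrak p$, the series $[g']$ has nonzero constant term, so it is a unit in $K[[\tau]]$. Also $[h_Y]$ is a unit: otherwise $h\mid h_Y$, so $h_Y=0$ by degree, and $h\in\Lambda[T]$ with $h(t)=0$ contradicts the transcendence of $t$. Let $q=\operatorname{ord}[h]$. Then $q\ge1$, and $q\le\frac{e(e+3)}2$ by Lemma 3. In
$$[g_Y]=\mu[h]^{\mu-1}[h_Y][g']+[h]^\mu[g'_Y]$$
the first term has order $(\mu-1)q$, and the second has order at least $\mu q$, which is larger. Hence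
$$R=\operatorname{ord}[g_Y]=(\mu-1)q\le(\mu-1)\frac{e(e+3)}2 .$$

**Step 20: the numerical contradiction.** On the other side $R\ge\frac{d(d+3)}4\ge\frac{\mu e(\mu e+3)}4$ by Steps 11 and 18. Divide by $e/4$:
$$\mu(\mu e+3)\le2(\mu-1)(e+3),\qquad\text{that is,}\qquad e(\mu^2-2\mu+2)\le3\mu-6 .$$
As $e\ge1$ and $\mu^2-2\mu+2=(\mu-1)^2+1>0$, this gives $\mu^2-2\mu+2\le3\mu-6$, or $\mu^2-5\mu+8\le0$. The discriminant is $25-32=-7$, so this is impossible. Case II is impossible.

Therefore $b\le a\le b+2$, Theorem A holds by Step 9, and Theorem 1 holds by Step 4. $\blacksquare$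

In the language at the end of Section 3, Theorem A says: for a general smooth arc germ, written $u=0$ in local analytic coordinates $(\tau,u)$, the scheme $(u^2,u\tau^r,\tau^{r+1})$ imposes exactly $\min(2r+1,\binom{d+2}2)$ conditions on plane curves of degree $d$, for all $r$ and $d$.

## 11. Dimensions of the loci and families of minimal schemes

We prove Theorem 2.

**Step 21: the dimension of the loci.** By Section 2 the locus $\{\operatorname{lcr}\le r\}$ has dimension at most $\min(2r+1,N)$. By Lemma 1 it contains $\Phi_r(\{L(0)\ne0\})$, which by (5) has dimension at least $\min(2r+1,N)$.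

From now on $r=\lceil\frac{N-1}2\rceil$ and $F$ is general. By Theorem 1, $\operatorname{lcr}(F)=r$. So the apolar local schemes of minimal length form the fibre of $\mathcal I_r\to V_d$ over $F$, and this fibre is not empty. By (2), $\dim\mathcal I_r\le2r+1$.

**Step 22: $d\equiv0,1\pmod4$.** Here $N$ is odd and $2r+1=N$. We show finiteness and curvilinearity. Decompose $\mathcal I_r$ into finitely many irreducible locally closed pieces, each of dimension $\le N$. A piece that does not dominate $V_d$ is avoided by general $F$. A piece that dominates has finite general fibre. So the fibre over $F$ is finite. The non-curvilinear schemes form a proper closed subset of the irreducible $H_r$, hence one of dimension $\le r$. The part of $\mathcal I_r$ over it has dimension $\le2r<N$ and does not dominate $V_d$. So all minimal schemes of a general $F$ are curvilinear.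

**Step 23: $d\equiv2,3\pmod4$.** Here $N$ is even, $r=N/2$ and $2r+1=N+1$. As in Step 22, the general fibre has dimension $\le1$. We exhibit a piece of $\mathcal I_r$ with general fibre of dimension $1$.

Let $H^\circ\subset H_r$ be the locus of curvilinear $Z$ with $h_Z(d)=r$. It is open: being curvilinear is an open condition, and so is surjectivity of $S_d\to H^0(\mathcal O_Z(d))$, whose target has dimension $r$.

We claim that $Z_L\in H^\circ$ for general $L$. The map $S_d\to k[\tau]/\tau^r$, $G\mapsto G(c(\tau))$, is given at the generic arc by the vectors $A_0,\dots,A_{r-1}$, up to factors $1/n!$, see (8). These are independent by Lemma 3, since $r\le N$. So some $r\times r$ minor is nonzero at the generic arc. It is a polynomial over $k$ in the coefficients of $L$, so it is nonzero for general $L$ over $k$. Then $S_d\to k[\tau]/\tau^r$ is surjective. For $L(0)\ne 0$ it factors through the coordinate ring $\mathcal O_{Z_L}\subseteq k[\tau]/\tau^r$, after multiplication by the unit $c_i^d$ of a chart $X_i\ne0$. So $\mathcal O_{Z_L}=k[\tau]/\tau^r$: $Z_L$ is curvilinear of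 length $r$ with $h_{Z_L}(d)=r$.

So $H^\circ$ is a nonempty open subset of the irreducible $(r+1)$-dimensional $H_r$. Over $H^\circ$, $\mathcal I_r$ is a vector bundle of rank $r$. It is thus irreducible of dimension $2r+1=N+1$. It contains $(Z_L,\Phi_r(L))$ for general $L$, by the proof of Lemma 1. Since $\Phi_r$ is dominant, this piece dominates $V_d$, and its general fibre has dimension $(N+1)-N=1$. Together with the upper bound, the minimal schemes of a general $F$ form a family of dimension exactly $1$. $\blacksquare$
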